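\title{Stable transitivity of Euclidean group extensions\\ of hyperbolic basic sets}

\begin{abstract}
Let $f\colon X\to X$ be a diffeomorphism restricted to an infinite hyperbolic basic set, let $K\subset SO(n)$, $n\ge2$, be a closed connected group acting irreducibly on $\mathbb{R}^n$, and let $G=K\ltimes\mathbb{R}^n$. We prove that the extension of $f$ by a H\"older cocycle $\beta\colon X\to G$ is transitive if and only if the extension by the rotation part of $\beta$ is transitive and $\beta$ is not cohomologous to a cocycle with values in a compact subgroup. If $K$ is semisimple, the cocycles with transitive extension form an open and dense set in the H\"older topology. This proves a conjecture of Melbourne, Ni\c{t}ic\u{a} and T\"or\"ok for $G=SE(n)$ with $n\ge3$ odd; the argument works for all $n\ge3$ and needs no smallness assumption on the cocycle. The main step shows that every group element that is approximately realized along forward orbit segments has an inverse that is realized in the same way. An isometry without fixed point is used to bring products back to a bounded set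 infinitely often, and the pigeonhole principle then produces the inverse.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Group extensions}
Let $f\colon X\to X$ be the restriction of a smooth diffeomorphism to a hyperbolic basic set $X$; the definition is recalled in Section~\ref{sec:hyp}. We assume throughout that $X$ is infinite, that is, not a single periodic orbit. Let $G$ be a finite-dimensional connected Lie group with identity $e$. A map $\beta\colon X\to G$ is called a \emph{cocycle}. It determines the skew product, or \emph{$G$-extension},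
\[
f_\beta\colon X\times G\to X\times G,\qquad f_\beta(x,h)=(fx,\beta(x)h),
\]
whose iterates are $f_\beta^m(x,h)=(f^mx,\beta_m(x)h)$ with
\[
\beta_m(x)=\beta(f^{m-1}x)\cdots\beta(fx)\beta(x),\qquad \beta_0(x)=e,\qquad \beta_{m+l}(x)=\beta_l(f^mx)\beta_m(x).
\]
A transformation is \emph{transitive} if it has a dense orbit. On the spaces that occur here it makes no difference whether forward or two-sided orbits are meant (Lemma~\ref{lem:trans}). Transitivity of $f_\beta$ means that along a single orbit of $f$ the products $\beta_m(x)$ come close to every element of $G$ while $f^mx$ is close to any prescribed point of $X$.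

Two continuous cocycles $\beta_1,\beta_2$ are \emph{cohomologous} if $\beta_1=(u\circ f)\,\beta_2\,u^{-1}$ for some continuous $u\colon X\to G$. The homeomorphism $(x,h)\mapsto(x,u(x)h)$ then conjugates $f_{\beta_2}$ to $f_{\beta_1}$, so transitivity depends only on the cohomology class.

There is one evident obstruction. If $\beta$ takes values in a proper closed sub-semigroup $S\subset G$, then from the first step on the forward orbit of $(x,h)$ stays in the proper closed set $X\times Sh$, and $f_\beta$ is not transitive. If $\beta$ takes values in the interior of $S$, the same holds for all cocycles that are $C^0$-close to $\beta$. The simplest case is $G=\mathbb{R}$, $S=[0,\infty)$ and $\beta$ a positive function: the second coordinate only grows. A proper closed subgroup of $G$, in contrast, has empty interior, and one expects a small perturbation to move $\beta$ off it. The following conjecture of Melbourne, Ni\c{t}ic\u{a} and T\"or\"ok \cite[Conjecture~1.1]{MNT} says that semigroups with interior are the only robust obstruction.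

\begin{quote}
\textbf{Conjecture.} \emph{Assume that $X$ is a hyperbolic basic set for $f\colon X\to X$ and $G$ is a finite-dimensional connected Lie group. Among the $C^0$-small H\"older cocycles $\beta\colon X\to G$ that are not cohomologous to a cocycle with values in a maximal sub-semigroup of $G$ with non-empty interior, there is a H\"older open and dense set for which the extension $f_\beta$ is transitive.}
\end{quote}

Here sub-semigroups are proper and closed. ``$C^0$-small'' means that the assertion holds for the cocycles in some $C^0$-neighborhood $\mathcal U$ of the constant cocycle $e$. ``H\"older open and dense'' means that for each $s\in(0,1)$, inside the set of cocycles in $C^s(X,G)\cap\mathcal U$ that satisfy the non-cohomology condition, those with $f_\beta$ transitive contain a subset that is open and dense in the $C^s$ topology.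

This paper decides the conjecture for the special Euclidean group $SE(n)=SO(n)\ltimes\mathbb{R}^n$ with $n\ge3$ odd. It is known that for $n\ge2$ the group $SE(n)$ has no proper closed sub-semigroup with non-empty interior (a proof falls out of Section~\ref{sec:model}, see Corollary~\ref{cor:nosemi}). The non-cohomology condition is therefore automatic, and the question is whether there is a $C^0$-neighborhood $\mathcal U$ of $e$ such that, for each $s\in(0,1)$, the cocycles $\beta\in C^s(X,SE(n))\cap\mathcal U$ with $f_\beta$ transitive contain a $C^s$-open and $C^s$-dense subset of $C^s(X,SE(n))\cap\mathcal U$. The answer is yes.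

\subsection*{Results}
Throughout the paper $n\ge2$, and $K\subset SO(n)$ is a closed connected subgroup that acts irreducibly on $\mathbb{R}^n$. Let $G=K\ltimes\mathbb{R}^n$, with product $(A,b)(A',b')=(AA',b+Ab')$. The group $G$ acts on $\mathbb{R}^n$ by the isometries $(A,b)v=Av+b$. We regard $K=\{(A,0)\}$ and $\mathbb{R}^n=\{(I,b)\}$ as subgroups of $G$, and $\pi\colon G\to K$, $\pi(A,b)=A$, is the projection; $A$ is the \emph{rotation part} and $b=(A,b)0$ the \emph{translation part}. For a cocycle $\beta\colon X\to G$ we write $\theta=\pi\beta\colon X\to K$, and $f_\theta$ always denotes the extension of $f$ to $X\times K$. We embed $G$ in $GL(n+1,\mathbb{R})$ by sending $(A,b)$ to the matrix with blocks $A,b$ in the first row and $0,1$ in the second, and for $0<s\le1$ we give the space $C^s(X,G)$ of $s$-H\"older cocycles the topology of the $C^s$ norm (supremum plus H\"older seminorm) of matrix-valued functions.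

With the semigroup obstruction gone, one expects $f_\beta$ to be transitive unless $\beta$ can be reduced to a proper closed subgroup $H$ of $G$. Either the projection of $H$ to $K$ is not dense, and then $f_\theta$ is not transitive, or it is dense, and then $H$ is the compact stabilizer of a point of $\mathbb{R}^n$ (Lemma~\ref{lem:subgroups}). The first theorem confirms this guess.

\begin{theorem}\label{thm:A}
Let $\beta\in C^s(X,G)$, $0<s\le1$. Then $f_\beta$ is transitive if and only if $f_\theta$ is transitive and $\beta$ is not cohomologous to a cocycle with values in a compact subgroup of $G$. Moreover, if $f_\theta$ is transitive and $f_\beta$ is not, then $\beta=(u\circ f)\,\theta\,u^{-1}$ with $u\colon X\to\mathbb{R}^n\subset G$ continuous.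
\end{theorem}

In coordinates $\beta=(\theta,b)$ the last equation reads $b(x)=u(fx)-\theta(x)u(x)$. Theorem~\ref{thm:A} applies to $SE(n)$ for all $n\ge2$.

\begin{theorem}\label{thm:B}
Assume also that $K$ is semisimple. For every $s\in(0,1]$ the set of $\beta\in C^s(X,G)$ for which $f_\beta$ is transitive is open and dense in $C^s(X,G)$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds for $SE(n)$-extensions with $n\ge3$ odd, and in fact for all $n\ge3$. For every $C^0$-open set $\mathcal U\ni e$, including the set of all cocycles, and every $s\in(0,1)$, the set of $\beta\in C^s(X,SE(n))\cap\mathcal U$ with $f_\beta$ transitive is itself $C^s$-open and $C^s$-dense in $C^s(X,SE(n))\cap\mathcal U$.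
\end{corollary}

\begin{proof}
For $n\ge3$ the group $SO(n)$ is connected, semisimple and irreducible on $\mathbb{R}^n$, and $C^s(X,SE(n))\cap\mathcal U$ is open in $C^s(X,SE(n))$. An open dense set meets an open subset in an open dense set.
\end{proof}

\subsection*{The difficulty, and the role of parity}
Forward orbit segments can be concatenated, so the group elements that they realize form a semigroup. Subgroups of $G$ are easy to classify, and the whole problem is to produce inverses. For an element $g$ that fixes a point of $\mathbb{R}^n$ this is easy: $g$ lies in a compact group, some powers $g^k$ tend to $e$, and $g^{k-1}$ tends to $g^{-1}$. Now $(A,b)$ fixes a point exactly when $b$ lies in the image of $I-A$. For $n$ even, $\det(I-A)$ is an analytic function on $SO(n)$ that does not vanish at $A=-I$, so an open dense set of elements of $SE(n)$ have fixed points. For $n$ odd, $\det(A-I)=\det A\,\det(I-A^{T})=\det(I-A)=-\det(A-I)$, so every $A\in SO(n)$ has the eigenvalue $1$, and $(A,b)$ has no fixed point as soon as $b$ avoids a proper subspace. In $SE(3)$ such an element is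 a screw motion: its powers move off to infinity at linear speed along an axis and never return to $e$.

Our proof turns the screw motion into the tool. A far away point of $\mathbb{R}^n$ can be rotated so that it lies behind the origin as seen from the direction of the drift, and the screw motion then moves it closer to the origin. This lets us steer long products back into a bounded set as often as we like. Each time this has happened we insert the element $h$ whose inverse we want. By compactness two of the returns almost coincide, and what lies between them is $h$ followed by an approximate inverse of $h$.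

Section~\ref{sec:model} carries this out for a closed sub-semigroup of $G$, with no dynamics at all. Sections~\ref{sec:hyp} and~\ref{sec:cocycle} show how orbit segments are glued and what the gluing costs. Section~\ref{sec:TG} introduces the semigroup of transitions, which detects transitivity, and the group of chains, which detects the obstructions. Section~\ref{sec:sym} is the dynamical version of Section~\ref{sec:model}. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Sections~\ref{sec:A} and~\ref{sec:B}.

\section{The model case: closed sub-semigroups of $G$}\label{sec:model}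

Suppose that $X$ is a horseshoe, on which $f$ is conjugate to the full shift on two symbols, and that $\beta(x)=g_{x_0}$ depends only on the symbol at position $0$. The products $\beta_m(x)=g_{x_{m-1}}\cdots g_{x_0}$, $m\ge1$, are then all words in the two elements, and $f_\beta$ can only be transitive if the closed semigroup that they generate is $G$. So the smallest instance of our problem is a question about closed sub-semigroups of $G$. We answer it in this section; the lemmas are used again in Section~\ref{sec:sym}.

\subsection*{Elementary facts}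
Since $n\ge2$ and $K$ is irreducible, $K\neq\{I\}$. The vectors fixed by $K$ form an invariant subspace different from $\mathbb{R}^n$, so \emph{$K$ fixes no nonzero vector}. For $c\in\mathbb{R}^n$ the stabilizer of $c$ in $G$ is the compact group $K_c=\{(A,c-Ac):A\in K\}$, and $\pi\colon K_c\to K$ is bijective.

For $g=(A,b)\in G$ put $\nu(g)=\|A-I\|+|b|$, with the operator norm and the Euclidean norm. From $g^{-1}=(A^{-1},-A^{-1}b)$ and $AA'-I=A(A'-I)+(A-I)$ we get
\begin{equation}\label{eq:nu}
\nu(g^{-1})=\nu(g),\qquad \nu(gg')\le\nu(g)+\nu(g'),\qquad |g^{-1}0|=|g0|,\qquad |gv|\le|v|+|g0|\le |v|+\nu(g).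
\end{equation}
Thus $\nu(gh^{-1})$ is a right-invariant and $\nu(g^{-1}h)$ a left-invariant metric on $G$. Both induce the topology of $G$, and the sets $\{\nu\le R\}$ are compact. For $h=(B,c)$ we have $hgh^{-1}=(BAB^{-1},\,Bb+(I-BAB^{-1})c)$, and since $|h^{-1}0|=|h0|=|c|$,
\begin{equation}\label{eq:conj}
\nu(hgh^{-1})\le(1+|h0|)\,\nu(g),\qquad \nu(h^{-1}gh)\le(1+|h0|)\,\nu(g).
\end{equation}
Conjugation by $h$ distorts a small element by a factor that is only linear in the size of $h$. All estimates in the paper rest on this.

We use three facts about groups.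
\begin{itemize}
\item[(G1)] A closed subgroup of a connected group that has non-empty interior, or finite index, is the whole group. (In both cases it is open, the second because its complement is a finite union of closed cosets.)
\item[(G2)] If $g$ lies in a compact group, then $g^{k}\to e$ along a sequence $k\to\infty$. (Take a convergent subsequence $g^{k_i}$ with $k_{i+1}-k_i\to\infty$ and consider $g^{k_{i+1}-k_i}$.) Hence $g^{k-1}\to g^{-1}$, and a closed sub-semigroup of a compact group is a group.
\item[(G3)] A compact subgroup $G_0$ of $G$ fixes a point of $\mathbb{R}^n$, namely the average of $g0$ over the normalized Haar measure of $G_0$.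
\end{itemize}

\subsection*{Isometries without fixed point}

\begin{lemma}\label{lem:screw}
Let $g=(A,b)\in G$ have no fixed point in $\mathbb{R}^n$. There are $a,c\in\mathbb{R}^n$ with $a\ne0$, $Aa=a$ and
\[
g^mv=A^m(v+ma)+(I-A^m)c\qquad(m\ge0,\ v\in\mathbb{R}^n).
\]
We call $a$ the \emph{drift} of $g$. For all $\mu>0$ and $L\ge0$ there are $m\ge1$ and $R>0$ such that for $v,v'\in\mathbb{R}^n$
\[
|v|\ge R,\quad |v'|\le|v|+L,\quad \langle v',a\rangle\le-\mu|v|+L|a|\qquad\Longrightarrow\qquad |g^mv'|\le|v|-1 .
\]
\end{lemma}

\begin{proof}
Since $A$ is orthogonal, the image of $I-A$ is the orthogonal complement of $\ker(I-A)$. So $b=a+(I-A)c$ with $Aa=a$, and $a\neq0$ because otherwise $gc=c$. From $gv-c=A(v-c)+a$ we get $g^mv-c=A^m(v-c)+ma$ by induction, which is the formula. In particular $|g^mv'|\le|v'+ma|+2|c|$. Under the hypotheses on $v'$,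
\[
|v'+ma|^2\le(|v|+L)^2-2m\mu|v|+2mL|a|+m^2|a|^2=|v|^2-2(m\mu-L)|v|+C(m),
\]
where $C(m)=L^2+2mL|a|+m^2|a|^2$. Fix $m$ with $m\mu-L\ge2|c|+3$ and put $R=\max(C(m)/4,\,2|c|+1)$. For $|v|\ge R$ we have $C(m)\le4|v|$, hence
\[
|v'+ma|^2\le|v|^2-2(2|c|+1)|v|\le(|v|-2|c|-1)^2 .
\]
As $|v|\ge2|c|+1$, this gives $|v'+ma|\le|v|-2|c|-1$ and $|g^mv'|\le|v|-1$.
\end{proof}

The lemma asks for a vector $v'$ that makes an obtuse angle with the drift, uniformly. For $K=SO(n)$ every unit vector $v$ can be rotated to $-a/|a|$. For a general irreducible $K$ a weaker statement survives, and it is enough.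

\begin{lemma}\label{lem:directions}
For every $a\ne0$ there is $\mu>0$ such that for every unit vector $v$ some $B\in K$ has $\langle Bv,a\rangle\le-2\mu$.
\end{lemma}

\begin{proof}
Fix a unit vector $v$. The average of $Bv$ over the Haar measure of $K$ is fixed by $K$, so it is $0$, and the continuous function $B\mapsto\langle Bv,a\rangle$ has average $0$. If its minimum were $\ge0$ it would vanish identically, and $a$ would be orthogonal to the span of $Kv$, which is $\mathbb{R}^n$ by irreducibility. So the minimum is negative. It is a continuous function of $v$ on the compact unit sphere.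
\end{proof}

\subsection*{Inverses from recurrence}

\begin{proposition}\label{prop:model}
A closed sub-semigroup $S\subset G$ with $\pi(S)$ dense in $K$ is a group.
\end{proposition}

\begin{proof}
Let $h\in S$; we show $h^{-1}\in S$. If every element of $S$ has a fixed point, then $h$ lies in some $K_c$, and (G2) applies. So let $g\in S$ have no fixed point, let $a$ be its drift, and let $\mu$ be as in Lemma~\ref{lem:directions}.

\emph{Contracting moves.} Since $\pi(S)$ is dense, every unit vector $v_0$ has a $\sigma\in S$ with $\langle\pi(\sigma)v_0,a\rangle<-\mu$. This condition is open in $v_0$, so a finite set $\Sigma\subset S$ serves all unit vectors. Let $L=\max_{\sigma\in\Sigma}|\sigma0|$ and take $m,R$ from Lemma~\ref{lem:screw}. If $|v|\ge R$ and $\sigma\in\Sigma$ serves $v/|v|$, then $v'=\sigma v=\pi(\sigma)v+\sigma0$ satisfies the hypotheses of that lemma, and $|g^m\sigma v|\le|v|-1$.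

\emph{A recurrent product.} Put $g_0=h$. If $|g_i0|\ge R$, let $g_{i+1}=g^m\sigma g_i$ with $\sigma\in\Sigma$ serving the direction of $g_i0$; then $|g_{i+1}0|\le|g_i0|-1$. If $|g_i0|<R$, let $g_{i+1}=hg_i$ and call $i$ an \emph{excursion index}. The norm $|g_i0|$ cannot decrease by $1$ forever, so there are infinitely many excursion indices.

\emph{Pigeonhole.} The elements $g_i$ with $i$ an excursion index lie in a compact set. Given $\varepsilon>0$ there are excursion indices $i$ and $j\ge i+2$ with $\nu(g_jg_i^{-1})<\varepsilon$. By construction $g_jg_i^{-1}=\tau h$, where $\tau$ is a product of $j-i-1\ge1$ elements of $S$. So $\tau\in S$ and $\nu(\tau h)<\varepsilon$. Since $S$ is closed, $h^{-1}\in S$.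
\end{proof}

\begin{corollary}\label{cor:nosemi}
$G$ has no proper closed sub-semigroup with non-empty interior.
\end{corollary}

\begin{proof}
Let $S$ be a closed sub-semigroup with non-empty interior. The closure of $\pi(S)$ is a subgroup of $K$ by (G2), and it has non-empty interior because $\pi$ is open; so it is $K$ by (G1). By Proposition~\ref{prop:model} $S$ is a group, and $S=G$ by (G1).
\end{proof}

\begin{remark}\label{rem:irred}
Suppose, against our assumption, that $K$ fixes a unit vector $a$. Then $\{(A,b):\langle b,a\rangle\ge0\}$ is a proper closed sub-semigroup with interior that projects onto $K$, so Proposition~\ref{prop:model} fails. Theorem~\ref{thm:A} fails as well: take $\theta$ with $f_\theta$ transitive and $\beta=(\theta,a)$. This cocycle has values in the semigroup, so $f_\beta$ is not transitive, and $\beta_m=(\theta_m,ma)$ is unbounded, so $\beta$ is not cohomologous to a cocycle with values in a compact group.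
\end{remark}

Over a basic set three things change. Two orbit segments can be concatenated only if the first ends near the point where the second begins. The concatenation is exact neither in $X$ nor in $G$. And the construction above has an unbounded number of stages, so the errors must be shown not to accumulate. The next two sections provide the estimates.

\section{Hyperbolic basic sets}\label{sec:hyp}

Let $f$ be a smooth diffeomorphism of a Riemannian manifold. A compact set $X=fX$ is \emph{hyperbolic} if the tangent bundle over $X$ has a continuous $Df$-invariant splitting $E^s\oplus E^u$ such that $Df^m$ contracts $E^s$ and $Df^{-m}$ contracts $E^u$ exponentially as $m\to\infty$, uniformly on $X$. One can then choose \emph{adapted} continuous norms on $E^s$ and $E^u$ and $\lambda_0<1$ such that $\|Df|_{E^s}\|\le\lambda_0$ and $\|Df^{-1}|_{E^u}\|\le\lambda_0$. The set $X$ is \emph{locally maximal} if $X=\bigcap_{j\in\mathbb{Z}}f^jU$ for some open $U\supset X$. A \emph{hyperbolic basic set} is a compact, invariant, locally maximal hyperbolic set on which $f$ is transitive and periodic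 points are dense. We let $d$ be the Riemannian distance truncated at $1$. The maps $f^{\pm1}|_X$ are Lipschitz.

Our infinite basic set $X$ has no isolated points. Indeed, an isolated point would be periodic and its orbit would be open; a dense orbit would have to enter it and hence coincide with it, and $X$ would be a single periodic orbit.

\begin{lemma}\label{lem:trans}
Let $g$ be a homeomorphism of a complete separable metric space $Y$ without isolated points. The following are equivalent: (a) $g$ has a dense two-sided orbit; (b) for all non-empty open $V,W\subset Y$ there is $m\ge1$ with $g^mV\cap W\ne\emptyset$; (c) $g$ has a dense forward orbit.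
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). The dense orbit meets $V$ and $W$, so $V_1=V\cap g^{-l}W\neq\emptyset$ for some $l\in\mathbb{Z}$. Removing finitely many points from $V_1$ leaves a non-empty open set, so the orbit visits $V_1$ at infinitely many times, and $g^jV_1\cap V_1\ne\emptyset$ for arbitrarily large $j$. Then $g^{j+l}V\cap W\neq\emptyset$; take $j+l\ge1$.
(b)$\Rightarrow$(c). For each member $W_i$ of a countable base of non-empty open sets, $\bigcup_{m\ge1}g^{-m}W_i$ is open and dense. By Baire's theorem these sets have a common point, and its forward orbit is dense. (c)$\Rightarrow$(a) is trivial.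
\end{proof}

The lemma applies to $f$ on $X$, to $f_\theta$ on $X\times K$ and to $f_\beta$ on $X\times G$.

A sequence $(x_j)_{j\in\mathbb{Z}}$ in $X$ is an \emph{$\eta$-pseudo-orbit} if $d(fx_j,x_{j+1})\le\eta$ for all $j$, and it is \emph{$\varepsilon$-shadowed} by $y$ if $d(f^jy,x_j)\le\varepsilon$ for all $j$. Local maximality enters through Bowen's shadowing theorem (see \cite[\S18.1]{KH}); it guarantees that the shadowing point lies in $X$.

\begin{theorem}[Shadowing]\label{thm:shadow}
For every $\varepsilon>0$ there is $\eta\in(0,\varepsilon]$ such that every $\eta$-pseudo-orbit in $X$ is $\varepsilon$-shadowed by a point of $X$.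
\end{theorem}

Two orbit segments that stay close are exponentially close away from their ends.

\begin{lemma}\label{lem:exp}
There are $\delta_1\in(0,1)$, $C_1\ge1$ and $\lambda\in(0,1)$ such that, if $x,y\in X$ and $d(f^jx,f^jy)\le\varepsilon\le\delta_1$ for $0\le j\le m$, then $d(f^jx,f^jy)\le C_1\varepsilon\lambda^{\min(j,m-j)}$ for $0\le j\le m$.
\end{lemma}

\begin{proof}
For close points $x,y\in X$ write $\xi(x,y)=\exp_x^{-1}y=\xi^s+\xi^u$ and $|\xi|=\max(\|\xi^s\|,\|\xi^u\|)$ in the adapted norms; $|\xi(x,y)|$ is uniformly comparable to $d(x,y)$. Choose $\lambda\in(\lambda_0,1)$ and $\epsilon>0$ with $\lambda_0+\epsilon\le\lambda$ and $\lambda_0^{-1}-\epsilon\ge\lambda^{-1}$. The maps $\exp_{fx}^{-1}\circ f\circ\exp_x$ have derivative $Df_x$ at $0$, uniformly in $x\in X$, so for small $\delta_1$ the inequality $d(x,y)\le\delta_1$ implies $\xi(fx,fy)=Df_x\xi(x,y)+\zeta$ with $|\zeta|\le\epsilon|\xi(x,y)|$. Let $\xi_j=\xi(f^jx,f^jy)$. For $0\le j<m$ we always have $\|\xi^s_{j+1}\|\le\lambda_0\|\xi_j^s\|+\epsilon|\xi_j|\le\lambda|\xi_j|$. If $\|\xi^u_j\|\ge\|\xi^s_j\|$, then $\|\xi^u_{j+1}\|\ge\lambda_0^{-1}\|\xi^u_j\|-\epsilon|\xi_j|\ge\lambda^{-1}|\xi_j|$;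 so $\|\xi^u_{j+1}\|\ge\|\xi^s_{j+1}\|$ again, and $|\xi_{j+1}|\ge\lambda^{-1}|\xi_j|$. Let $j_0$ be the first $j\le m$ with $\|\xi^u_j\|\ge\|\xi^s_j\|$, and $j_0=m+1$ if there is none. For $1\le j<j_0$ we have $|\xi_j|=\|\xi^s_j\|\le\lambda|\xi_{j-1}|$, hence $|\xi_j|\le\lambda^j|\xi_0|$ for $j<j_0$. For $j\ge j_0$ we have $|\xi_j|\le\lambda^{m-j}|\xi_m|$.
\end{proof}

Letting both ends of the segment tend to infinity, we see that two orbits that are $\delta_1$-close at all times in $\mathbb{Z}$ coincide. Consequently:
\begin{equation}\label{eq:closing}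
\begin{array}{l}
\text{if a pseudo-orbit of period $N$ is $\varepsilon$-shadowed by $q$ and $\varepsilon\le\delta_1/2$, then $f^Nq=q$,}
\end{array}
\end{equation}
because both $q$ and $f^Nq$ shadow it.

The basic gluing operation takes two nearby points $x,z$ and produces a point with the past of $x$ and the future of $z$. We need a bound on the error that tends to $0$ like a power of $d(x,z)$.

\begin{lemma}[Bracket]\label{lem:bracket}
There are $\eta_1,\alpha>0$ and $C_2\ge1$ such that, with $\rho(r)=C_2r^\alpha$, the following holds. If $x,z\in X$ and $d(x,z)\le r\le\eta_1$, there is $y\in X$ with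
\[
d(f^{-j}y,f^{-j}x)\le\rho(r)\lambda^j,\qquad d(f^jy,f^jz)\le\rho(r)\lambda^j\qquad(j\ge0).
\]
\end{lemma}

\begin{proof}
As $\rho$ is increasing we may assume $r=d(x,z)$. Let $\Lambda\ge2$ be a Lipschitz constant for $f^{\pm1}|_X$, and let $\eta_1\le\delta_1/4$ correspond to $\varepsilon=\delta_1/4$ in Theorem~\ref{thm:shadow}. If $r=0$ take $y=x$. Otherwise let $y$ be a point that $\delta_1/4$-shadows the $\eta_1$-pseudo-orbit $x_j=f^jx$ $(j<0)$, $x_j=f^jz$ $(j\ge0)$. Shadowing alone gives an error of fixed size $\delta_1/4$; we gain smallness from the long time during which the orbits of $x$ and $z$ stay together. Let $J\ge0$ be maximal with $\Lambda^Jr\le\delta_1/4$. Then $d(f^jx,f^jz)\le\delta_1/4$ for $|j|\le J$, so $d(f^jy,f^jx)\le\delta_1/2$ for all $j\le J$, and $d(f^jy,f^jz)\le\delta_1/2$ for all $j\ge-J$. Apply Lemma~\ref{lem:exp} to $y,x$ on the time interval $[-l,J]$ and to $y,z$ on $[-J,l]$, and let $l\to\infty$: both distances in the statement are at most $C_1\lambda^{J+j}$. Put $\alpha=\log(1/\lambda)/\log\Lambda$, so that $\lambda=\Lambda^{-\alpha}$. From $\Lambda^{J+1}r>\delta_1/4$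 we get $\lambda^{J+1}<(4r/\delta_1)^\alpha$. Take $C_2=C_1\lambda^{-1}(4/\delta_1)^\alpha$.
\end{proof}

The constants $\delta_1,C_1,\lambda,\eta_1$ and the function $\rho$ depend only on $f$ and are fixed from now on.

\section{Holonomies and gluing}\label{sec:cocycle}

Fix $\beta\in C^s(X,G)$, $0<s\le1$, and let $M=\max_{x}|\beta(x)0|$. By \eqref{eq:nu},
\begin{equation}\label{eq:linear}
|\beta_m(x)0|\le Mm .
\end{equation}
If $\beta(x)=(A,b)$ and $\beta(x')=(A',b')$, then $\nu(\beta(x)^{-1}\beta(x'))=\|A'-A\|+|b'-b|$, and $\nu(\beta(x')\beta(x)^{-1})\le(1+M)$ times this quantity by \eqref{eq:conj}. So there is $C_H$ with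
\[
\nu(\beta(x)^{-1}\beta(x')),\ \nu(\beta(x')\beta(x)^{-1})\le C_Hd(x,x')^s .
\]
Put $C_*=C_H\sum_{j\ge0}(1+Mj)\lambda^{js}<\infty$. The constants $M,C_H,C_*$ can be chosen uniformly on bounded subsets of $C^s(X,G)$.

\begin{lemma}\label{lem:hol}
Let $x,x'\in X$ and $C\ge0$.
\begin{itemize}
\item[(s)] If $d(f^jx,f^jx')\le C\lambda^j$ for $0\le j<m$, then $\nu(\beta_m(x)^{-1}\beta_m(x'))\le C_*C^s$. If this holds for all $j\ge0$, the limit $h^s_{x,x'}=\lim_{m\to\infty}\beta_m(x')^{-1}\beta_m(x)$ exists.
\item[(u)] If $d(f^{-j}x,f^{-j}x')\le C\lambda^j$ for $1\le j\le m$, then $\nu(\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1})\le C_*C^s$. If this holds for all $j\ge1$, the limit $h^u_{x,x'}=\lim_{m\to\infty}\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1}$ exists.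
\end{itemize}
The limits satisfy $\nu(h^s_{x,x'}),\nu(h^u_{x,x'})\le C_*C^s$ and depend continuously on $\beta\in C^s(X,G)$.
\begin{itemize}
\item[(t)] If $d(f^jx,f^jx')\le\varepsilon\le\delta_1$ for $0\le j\le m$, then $\beta_m(x')=E'\beta_m(x)E''$ with $\nu(E'),\nu(E'')\le C_*(C_1\varepsilon/\lambda)^s$.
\end{itemize}
\end{lemma}

The limits are the \emph{stable} and \emph{unstable holonomies}. The forward $f_\beta$-orbits of $(x,g)$ and $(x',g')$ are asymptotic, in the sense that $(\beta_m(x')g')^{-1}\beta_m(x)g\to e$, exactly when $g'=h^s_{x,x'}g$. Note on which side the errors appear: points with a common future give an error on the right of $\beta_m$, points with a common past an error on the left.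

\begin{proof}
(s) Let $a_j=\beta_j(x)^{-1}\beta_j(x')$ and $\epsilon_j=\beta(f^jx)^{-1}\beta(f^jx')$. Then
\[
a_{j+1}=\beta_j(x)^{-1}\epsilon_j\,\beta_j(x')=\big[\beta_j(x)^{-1}\epsilon_j\,\beta_j(x)\big]\,a_j,
\]
and by \eqref{eq:conj} and \eqref{eq:linear} the bracket has $\nu\le(1+Mj)C_H(C\lambda^j)^s$. Summing over $j<m$ gives the bound. If the hypothesis holds for all $j$, then $\nu(a_{m'}a_m^{-1})$ for $m'\ge m$ is at most a tail of the convergent series. So $(a_m)$ is a Cauchy sequence in a compact set and converges, uniformly for $\beta$ in bounded subsets of $C^s(X,G)$. Each $a_m$ is continuous in $\beta$, hence so is the limit. The holonomy $h^s_{x,x'}$ is the limit of $a_m^{-1}$.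

(u) Let $\gamma_j=\beta_j(f^{-j}x)$, $\gamma_j'=\beta_j(f^{-j}x')$ and $\epsilon_j=\beta(f^{-j-1}x')\beta(f^{-j-1}x)^{-1}$. Since $\gamma_{j+1}=\gamma_j\beta(f^{-j-1}x)$, and the same for $x'$,
\[
\gamma'_{j+1}\gamma_{j+1}^{-1}=\gamma_j'\epsilon_j\gamma_j^{-1}=\gamma'_j\gamma_j^{-1}\big[\gamma_j\epsilon_j\gamma_j^{-1}\big],
\]
and the bracket has $\nu\le(1+Mj)C_H(C\lambda^{j+1})^s$. Now argue as in (s), with the left-invariant metric $\nu(g^{-1}h)$.

(t) The two segments are closest in the middle, so we cut them there. Let $l=\lfloor m/2\rfloor$, $E''=\beta_l(x)^{-1}\beta_l(x')$ and $E'=\beta_{m-l}(f^lx')\beta_{m-l}(f^lx)^{-1}$; then $\beta_m(x')=\beta_{m-l}(f^lx')\beta_l(x')=E'\beta_m(x)E''$. By Lemma~\ref{lem:exp}, $d(f^jx,f^jx')\le C_1\varepsilon\lambda^j$ for $0\le j<l$. For $1\le j\le m-l$ we have $m-j\ge l\ge m-l-1\ge j-1$, so $d(f^{m-j}x,f^{m-j}x')\le C_1\varepsilon\lambda^{j-1}$. Apply (s) to $x,x'$, and (u) to $f^mx,f^mx'$, with $C=C_1\varepsilon/\lambda$.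
\end{proof}

\begin{remark}
The series $C_*$ converges for every H\"older cocycle because exponential decay of $d(f^jx,f^jx')^s$ beats the linear distortion $1+Mj$. This is why no smallness assumption on $\beta$ is needed. In $SL(2,\mathbb{R})$, for comparison, conjugation by the $j$-th power of a diagonal matrix with entries $t,t^{-1}$ stretches a unipotent element by the factor $t^{2j}$, and the same argument would need $t$ close to $1$.
\end{remark}

Put $\omega(r)=C_*\rho(r)^s=C_*C_2^s\,r^{\alpha s}$. Gluing at distance $r$ costs $\rho(r)$ in position and $\omega(r)$ in the group. Both functions are increasing and vanish at $0$ like powers of $r$.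

\begin{lemma}[Gluing]\label{lem:glue}
Let $x,z\in X$, $m\ge0$ and $d(f^mx,z)\le r\le\eta_1$. There is $w\in X$ such that
\begin{itemize}
\item[(a)] $d(f^tw,f^tx)\le\rho(r)\lambda^{m-t}$ for all integers $t\le m$, and $d(f^{m+j}w,f^jz)\le\rho(r)\lambda^j$ for all $j\ge0$;
\item[(b)] $\beta_t(w)=E\,\beta_t(x)$ with $\nu(E)\le\omega(r)\lambda^{s(m-t)}$, for $0\le t\le m$;
\item[(c)] $\beta_l(f^{m+t}w)=\beta_l(f^tz)\,E$ with $\nu(E)\le\omega(r)$, for all $t,l\ge0$;
\item[(d)] $\beta_{m+l}(w)=\beta_l(z)\,D\,\beta_m(x)$ with $\nu(D)\le2\omega(r)$, for all $l\ge0$.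
\end{itemize}
The errors $E,D$ depend on $t,l$, the point $w$ does not. We say that $w$ \emph{glues $(x,m)$ to $z$ at scale $r$}.
\end{lemma}

\begin{proof}
Take $y$ from Lemma~\ref{lem:bracket} for the pair $(f^mx,z)$ and let $w=f^{-m}y$; this gives (a). For (b) apply Lemma~\ref{lem:hol}(u) to $f^tx,f^tw$ with $C=\rho(r)\lambda^{m-t}$. For (c) apply Lemma~\ref{lem:hol}(s) to $f^tz,f^{m+t}w$ with $C=\rho(r)$. For (d) write $\beta_{m+l}(w)=\beta_l(f^mw)\beta_m(w)$ and use (c) with $t=0$ and (b) with $t=m$.
\end{proof}

In (d) the error sits at the junction and its size does not depend on the lengths $m,l$. The factor $\lambda^{s(m-t)}$ in (b) says that a gluing at time $m$ hardly disturbs what happened long before; this will control the accumulation of errors in Section~\ref{sec:sym}.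

\section{Transitions and chains}\label{sec:TG}

\subsection*{Transition sets}
The dynamical counterpart of the closed semigroup $S$ of Section~\ref{sec:model} has to remember where a segment starts and where it ends.

\begin{definition}
For $x,x'\in X$ let $\mathcal T(x,x')=\mathcal T^\beta(x,x')$ be the set of $h\in G$ such that for every $\varepsilon>0$ there are $\tilde x\in X$ and $m\ge1$ with
\[
d(\tilde x,x)<\varepsilon,\qquad d(f^m\tilde x,x')<\varepsilon,\qquad \nu(\beta_m(\tilde x)h^{-1})<\varepsilon .
\]
We then say that $(\tilde x,m)$ \emph{realizes $h$ up to $\varepsilon$}.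
\end{definition}

The rotation part $\theta$ is itself a cocycle in $C^s(X,G)$, with values in $K\subset G$, so $\mathcal T^\theta(x,x')$ is defined. It is contained in the closed set $K$.

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(i)] $\mathcal T(x,x')$ is closed, and $\beta_m(x)\in\mathcal T(x,f^mx)$ for $m\ge1$.
\item[(ii)] $\mathcal T(x',x'')\,\mathcal T(x,x')\subset\mathcal T(x,x'')$.
\item[(iii)] If $\mathcal T^\beta(x,x')=G$ for all $x,x'$, then $f_\beta$ is transitive. If $\mathcal T^\theta(x,x')=K$ for all $x,x'$, then $f_\theta$ is transitive on $X\times K$.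
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $(\tilde x,m)$ realizes $h'$ up to $\varepsilon$ and $\nu(h'h^{-1})<\varepsilon$, it realizes $h$ up to $2\varepsilon$. The pair $(x,m)$ realizes $\beta_m(x)$ up to every $\varepsilon$.

(ii) Let $h\in\mathcal T(x,x')$ and $h'\in\mathcal T(x',x'')$ be realized up to $\varepsilon\le\eta_1/2$ by $(\tilde x,m)$ and $(\tilde x',m')$, say $\beta_m(\tilde x)=Fh$ and $\beta_{m'}(\tilde x')=F'h'$ with $\nu(F),\nu(F')<\varepsilon$. Since $d(f^m\tilde x,\tilde x')<2\varepsilon$, some $w$ glues $(\tilde x,m)$ to $\tilde x'$ at scale $2\varepsilon$. Then $d(w,x)$ and $d(f^{m+m'}w,x'')$ are less than $\varepsilon+\rho(2\varepsilon)$, and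
\[
\beta_{m+m'}(w)(h'h)^{-1}=F'\,h'(DF)h'^{-1},\qquad \nu\big(\beta_{m+m'}(w)(h'h)^{-1}\big)\le\varepsilon+(1+|h'0|)(2\omega(2\varepsilon)+\varepsilon).
\]
These bounds tend to $0$ with $\varepsilon$.

(iii) Let $V\ni(x,g)$ and $W\ni(x',g')$ be open in $X\times G$, and let $(\tilde x,m)$ realize $g'g^{-1}\in\mathcal T(x,x')$ up to $\varepsilon$. Then $f_\beta^m(\tilde x,g)=(f^m\tilde x,Fg')$ with $\nu(F)<\varepsilon$. For small $\varepsilon$ we have $(\tilde x,g)\in V$ and $f_\beta^m(\tilde x,g)\in W$, and Lemma~\ref{lem:trans} applies. The proof for $f_\theta$ is the same with $K$ in place of $G$.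
\end{proof}

\subsection*{Chains}
The sets $\mathcal T(x,x')$ detect transitivity, but it is not evident that they are large, nor how they vary with $\beta$. We therefore introduce a second family of sets, built from exact moves that can be reversed: one step along an orbit in either direction, or a jump along a stable or unstable set.

\begin{definition}
A \emph{step} from $x$ to $x'$ is one of the following, its type being part of the data.
\begin{itemize}
\item A \emph{forward step}, $x'=fx$, with element $\beta(x)$, or a \emph{backward step}, $x'=f^{-1}x$, with element $\beta(f^{-1}x)^{-1}$.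
\item An \emph{$s$-step}: $d(f^jx,f^jx')\le C\lambda^j$ for some $C$ and all $j\ge0$, with element $h^s_{x,x'}$.
\item A \emph{$u$-step}: $d(f^{-j}x,f^{-j}x')\le C\lambda^j$ for some $C$ and all $j\ge0$, with element $h^u_{x,x'}$.
\end{itemize}
A \emph{chain} from $x$ to $x'$ is a finite sequence of steps leading from $x$ to $x'$. Its \emph{element} is the product of the elements of the steps, later steps on the left. Let $\Gamma(x,x')=\Gamma^\beta(x,x')$ be the set of elements of chains from $x$ to $x'$, and $\Gamma(x)=\Gamma(x,x)$.
\end{definition}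

Chains do not depend on $\beta$, and by Lemma~\ref{lem:hol} the element of a fixed chain is a continuous function of $\beta\in C^s(X,G)$. Since $\pi$ is a continuous homomorphism, the element of a chain for $\theta$ is the rotation part of its element for $\beta$. Reversing a step inverts its element, so $\Gamma(x',x)=\Gamma(x,x')^{-1}$. Also $\Gamma(x',x'')\Gamma(x,x')\subset\Gamma(x,x'')$, and $\Gamma(x)$ is a group (it contains $e=h^s_{x,x}$). The next lemma shows that this group sees both obstructions in Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:chains}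
\begin{itemize}
\item[(i)] If $d(x,x')\le\eta_1$, there is $g\in\Gamma(x,x')$ with $\nu(g)\le2\omega(d(x,x'))$. All sets $\Gamma(x,x')$ are non-empty.
\item[(ii)] If $f_\theta$ is transitive, then $\pi(\Gamma(x_0))$ is dense in $K$ for every $x_0\in X$.
\item[(iii)] If $\Gamma(x_0)$ fixes a point of $\mathbb{R}^n$ for some $x_0$, then $\beta=(u\circ f)\,\theta\,u^{-1}$ with $u\colon X\to\mathbb{R}^n\subset G$ continuous.
\item[(iv)] If $\beta$ is cohomologous to a cocycle with values in a compact subgroup, then every $\Gamma(x)$ fixes a point of $\mathbb{R}^n$.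
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $r=d(x,x')$ and take $y$ from Lemma~\ref{lem:bracket} for $(x,x')$. There is a $u$-step from $x$ to $y$ and an $s$-step from $y$ to $x'$, both with $C=\rho(r)$, so both elements have $\nu\le\omega(r)$. For arbitrary $x,x'$, Lemma~\ref{lem:trans} gives $\tilde x$ and $m\ge1$ with $d(\tilde x,x),d(f^m\tilde x,x')\le\eta_1$; concatenate a chain from $x$ to $\tilde x$, $m$ forward steps, and a chain from $f^m\tilde x$ to $x'$.

(ii) Let $P$ be the closure of $\pi(\Gamma(x_0))$, a closed subgroup of $K$. We use chains to build an invariant function with values in $P\backslash K$. For $x\in X$ choose $g_x\in\Gamma(x_0,x)$ and put $\Phi(x,B)=P\,\pi(g_x)^{-1}B$. Another choice has the form $g_x\gamma$ with $\gamma\in\Gamma(x_0)$, and $P\pi(\gamma)^{-1}=P$, so $\Phi$ is well defined. It is $f_\theta$-invariant: $\beta(x)g_x\in\Gamma(x_0,fx)$, so $\Phi(fx,\theta(x)B)=P\pi(g_x)^{-1}\theta(x)^{-1}\theta(x)B=\Phi(x,B)$. It is continuous: for $x'$ near $x$ we may take $g_{x'}=gg_x$ with $g$ as in (i), and $g\to e$ as $x'\to x$. A continuous invariant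 function with values in a Hausdorff space is constant on the closure of an orbit, so $\Phi$ is constant. Since $\Phi(x_0,B)=PB$, we get $P=K$.

(iii) Let $\Gamma(x_0)$ fix $c_0$, and put $c(x)=g_xc_0$ for $g_x\in\Gamma(x_0,x)$. As in (ii), $c(x)$ does not depend on the choice and $c(fx)=\beta(x)c(x)$. With $g$ as in (i), $c(x')=gc(x)\to c(x)$ as $x'\to x$, so $c$ is continuous. Let $u(x)=(I,c(x))$. The element $u(fx)^{-1}\beta(x)u(x)$ fixes $0$ and has rotation part $\theta(x)$, so it equals $\theta(x)$.

(iv) Let $\beta=(u\circ f)\beta_2u^{-1}$ with $\beta_2$ taking values in a compact group $G_0$. By (G3), $G_0$ fixes a point $c_0$. The map $c(x)=u(x)c_0$ is continuous and $c(fx)=\beta(x)c(x)$, hence $c(f^mx)=\beta_m(x)c(x)$. We claim that the element of a step from $x$ to $x'$ maps $c(x)$ to $c(x')$; then $\Gamma(x)$ fixes $c(x)$. For forward and backward steps this is the equation $c(fx)=\beta(x)c(x)$. For $s$-steps and $u$-steps we use that elements of $G$ are isometries: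
\begin{align*}
|c(x')-\beta_m(x')^{-1}\beta_m(x)c(x)|&=|c(f^mx')-c(f^mx)|,\\
|c(x')-\beta_m(f^{-m}x')\beta_m(f^{-m}x)^{-1}c(x)|&=|c(f^{-m}x')-c(f^{-m}x)|,
\end{align*}
and the relevant right-hand side tends to $0$ by uniform continuity of $c$.
\end{proof}

\subsection*{The symmetry property}
To transfer information from $\Gamma$ to $\mathcal T$ we need $\Gamma\subset\mathcal T$. The stable holonomy $\beta_m(x')^{-1}\beta_m(x)$ runs forward along the orbit of $x$ and then backward along the orbit of $x'$, and a forward segment can imitate the backward part only if inverses are realized. We say that $\beta$ is \emph{symmetric} if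
\[
h\in\mathcal T(x,x')\ \Longrightarrow\ h^{-1}\in\mathcal T(x',x)\qquad\text{for all }x,x'\in X .
\]

\begin{lemma}\label{lem:symuse}
Let $\beta$ be symmetric. Then $H_x=\mathcal T(x,x)$ is a closed subgroup of $G$, $\Gamma(x,x')\subset\mathcal T(x,x')$, and $\mathcal T(x,x')=gH_x$, $H_{x'}=gH_xg^{-1}$ for every $g\in\Gamma(x,x')$.
\end{lemma}

\begin{proof}
We have $\beta(x)\in\mathcal T(x,fx)$ and $\beta(x)^{-1}\in\mathcal T(fx,x)$, so $e\in H_x$ by Lemma~\ref{lem:T}(ii). The closed set $H_x$ is stable under products and inverses. If $g\in\mathcal T(x,x')$, then $gH_x\subset\mathcal T(x,x')$ and $g^{-1}\mathcal T(x,x')\subset H_x$, so $\mathcal T(x,x')=gH_x$; also $gH_xg^{-1}\subset H_{x'}$ and $g^{-1}H_{x'}g\subset H_x$. It remains to prove $\Gamma(x,x')\subset\mathcal T(x,x')$, and by Lemma~\ref{lem:T}(ii) it suffices to treat single steps. Forward steps are covered by Lemma~\ref{lem:T}(i), backward steps by symmetry. For the other two types let $C$ be the constant of the step and $r_m=(C+1)\lambda^m$, with $m$ so large that $r_m\le\eta_1$. The gluing error will be conjugated by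 a product of length $m$. This is harmless because $(1+Mm)\,\omega(r_m)\to0$ and $(1+Mm)\lambda^m\to0$.

\emph{$s$-step.} By symmetry $\beta_m(x')^{-1}\in\mathcal T(f^mx',x')$. Let $(\tilde x,l)$ realize it up to $\lambda^m$, so $\beta_l(\tilde x)=F\beta_m(x')^{-1}$ with $\nu(F)<\lambda^m$. Since $d(f^mx,\tilde x)\le r_m$, some $w$ glues $(x,m)$ to $\tilde x$ at scale $r_m$. Then $d(w,x)\le\rho(r_m)$, $d(f^{m+l}w,x')\le\rho(r_m)+\lambda^m$, and
\[
\beta_{m+l}(w)=\beta_l(\tilde x)D\beta_m(x)=F\,\big[\beta_m(x')^{-1}D\,\beta_m(x')\big]\,\beta_m(x')^{-1}\beta_m(x).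
\]
By \eqref{eq:conj} and \eqref{eq:linear} the bracket has $\nu\le(1+Mm)\,2\omega(r_m)$. So $\beta_{m+l}(w)\to h^s_{x,x'}$ as $m\to\infty$, and $h^s_{x,x'}\in\mathcal T(x,x')$.

\emph{$u$-step.} Let $\gamma=\beta_m(f^{-m}x)$ and $\gamma'=\beta_m(f^{-m}x')$. By symmetry $\gamma^{-1}\in\mathcal T(x,f^{-m}x)$. Let $(\tilde x,l)$ realize it up to $\lambda^m$, so $\beta_l(\tilde x)=F\gamma^{-1}$ with $\nu(F)<\lambda^m$. Since $d(f^l\tilde x,f^{-m}x')\le r_m$, some $w$ glues $(\tilde x,l)$ to $f^{-m}x'$ at scale $r_m$. Then $d(w,x)\le\rho(r_m)+\lambda^m$, $d(f^{l+m}w,x')\le\rho(r_m)$, and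
\[
\beta_{l+m}(w)=\gamma'DF\gamma^{-1}=\big[\gamma'DF\gamma'^{-1}\big]\,\gamma'\gamma^{-1},
\]
where the bracket has $\nu\le(1+Mm)(2\omega(r_m)+\lambda^m)$. So $\beta_{l+m}(w)\to h^u_{x,x'}$, and $h^u_{x,x'}\in\mathcal T(x,x')$.
\end{proof}

\section{Symmetry of the transition sets}\label{sec:sym}

This section contains the main step, the dynamical form of Proposition~\ref{prop:model}. The hypothesis that $\pi(S)$ be dense becomes transitivity of $f_\theta$. An element of $\mathcal T(x,x')$ cannot be iterated unless $x=x'$, so the dichotomy is now stated for the isometries $\beta_N(q)$ with $f^Nq=q$, for which $\beta_{kN}(q)=\beta_N(q)^k$.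

\begin{proposition}\label{prop:sym}
The cocycle $\beta\in C^s(X,G)$ is symmetric in each of the following cases:
\begin{itemize}
\item[(1)] for all $q\in X$ and $N\ge1$ with $f^Nq=q$, the isometry $\beta_N(q)$ has a fixed point in $\mathbb{R}^n$;
\item[(2)] $f_\theta$ is transitive and (1) fails.
\end{itemize}
In particular $\beta$ is symmetric whenever $f_\theta$ is transitive, and every cocycle with values in $K$ is symmetric.
\end{proposition}

The last sentence follows from the two cases: if $f_\theta$ is transitive then (1) or (2) holds, and a cocycle with values in $K$ satisfies (1) because $K$ fixes $0$.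

\subsection*{Case (1): all periodic isometries have fixed points}
We close a segment that realizes $h$ to a periodic orbit and run around it until the product is almost $e$; all but the first segment of this trip realizes $h^{-1}$.

Let $h\in\mathcal T(x,x')$ and $0<\varepsilon\le\delta_1/4$, and let $\eta\le\varepsilon$ be as in Theorem~\ref{thm:shadow}. Let $(\tilde x,m)$ realize $h$ up to $\eta/2$, so $\beta_m(\tilde x)=Fh$ with $\nu(F)<\varepsilon$. By Lemma~\ref{lem:trans} there are $\hat x$ and $\hat m\ge1$ with $d(\hat x,x')<\eta/2$ and $d(f^{\hat m}\hat x,x)<\eta/2$. The segments $\tilde x,\dots,f^{m-1}\tilde x$ and $\hat x,\dots,f^{\hat m-1}\hat x$, repeated periodically, form an $\eta$-pseudo-orbit of period $N=m+\hat m$. It is $\varepsilon$-shadowed by a point $q$, and $f^Nq=q$ by \eqref{eq:closing}. We have $d(f^jq,f^j\tilde x)\le\varepsilon$ for $0\le j<m$ and $d(f^mq,f^m\tilde x)\le d(f^mq,\hat x)+\eta\le2\varepsilon$. By Lemma~\ref{lem:hol}(t), $\beta_m(q)=E'FhE''$ with $\nu(E'),\nu(E'')\le C_*(2C_1\varepsilon/\lambda)^s$. By hypothesis $\beta_N(q)$ lies in some $K_c$,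 so (G2) gives $k\ge2$ with $\nu(\beta_N(q)^k)<\varepsilon$. The segment of length $kN-m\ge1$ that starts at $f^mq$ ends at $q$; here $d(f^mq,x')\le2\varepsilon$ and $d(q,x)\le2\varepsilon$. Its product is $\beta_{kN-m}(f^mq)=\beta_N(q)^k\beta_m(q)^{-1}$, and
\[
\nu\big(\beta_{kN-m}(f^mq)\,h\big)=\nu\big(\beta_N(q)^k\,E''^{-1}\,[h^{-1}F^{-1}E'^{-1}h]\big)\le\varepsilon+\nu(E'')+(1+|h0|)(\varepsilon+\nu(E')).
\]
This tends to $0$ with $\varepsilon$, so $h^{-1}\in\mathcal T(x',x)$.

\subsection*{Case (2): a periodic isometry without fixed point}
Fix $q$ and $N$ with $f^Nq=q$ such that $g=\beta_N(q)$ has no fixed point. Let $a$ be its drift and $\mu$ the constant of Lemma~\ref{lem:directions}. Fix $h\in\mathcal T(x_*,x'_*)$; we prove $h^{-1}\in\mathcal T(x'_*,x_*)$.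

Fix $r\in(0,\eta_1]$ so small that $\omega:=\omega(r)$ satisfies $\omega\le1/2$ and $8\omega|a|\le\mu$. Put $\rho:=\rho(r)$, and choose $r_1\in(0,r]$ with $\rho(r_1)\le r/2$. The finite sets, lengths and the radius $R$ constructed below depend on $r$ in an uncontrolled way. The final bounds will not contain them: they depend only on $r$, on $h$ and on the constants of Sections~\ref{sec:hyp} and~\ref{sec:cocycle}, and tend to $0$ with $r$.

\subsubsection*{Step 1: contracting moves}
A contracting move has to be available from every position $x\in X$, and it has to tolerate the error $D$ that is made when it is glued to the past.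

\emph{Claim. There are $R>0$ and a finite set $\mathcal Z$ of pairs $(z,l)$, $z\in X$, $l\ge1$, such that for all $x\in X$ and $v\in\mathbb{R}^n$ with $|v|\ge R$ some $(z,l)\in\mathcal Z$ satisfies $d(z,x)\le r$ and $|\beta_l(z)Dv|\le|v|-1$ for every $D\in G$ with $\nu(D)\le2\omega$.}

The move travels from $x$ to $q$, acquiring on the way a rotation that turns $v$ against the drift, and then follows the periodic orbit of $q$. Let $(x_0,v_0)\in X\times S^{n-1}$ and $B_0\in K$ with $\langle B_0v_0,a\rangle\le-2\mu$. Apply Lemma~\ref{lem:trans}(b) to $f_\theta$, from a neighborhood of $(x_0,I)$ to a neighborhood of $(q,B_0)$. We get $z_0\in X$, $B\in K$ and $t\ge1$ with $d(z_0,x_0)\le r/4$, $d(f^tz_0,q)\le r_1$ and $\|B-I\|,\|\theta_t(z_0)B-B_0\|\le\mu/(8|a|)$, hence $\|\theta_t(z_0)-B_0\|\le\mu/(4|a|)$. If $d(x,x_0)<r/4$ and $\hat v$ is a unit vector with $|\hat v-v_0|<\mu/(4|a|)$, then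
\begin{equation}\label{eq:serve}
d(z_0,x)\le r/2,\qquad \langle\theta_t(z_0)\hat v,a\rangle\le-2\mu+\tfrac14\mu+\tfrac14\mu=-\tfrac32\mu .
\end{equation}
By compactness of $X\times S^{n-1}$ there is a finite list of pairs $(z_0,t)$ such that every $(x,\hat v)\in X\times S^{n-1}$ satisfies \eqref{eq:serve} for some member of the list. Let $t_{\max}$ be the largest $t$ in the list, put $L=Mt_{\max}+2$, and take $m,R$ from Lemma~\ref{lem:screw} for $g,\mu,L$. For each member let $z$ glue $(z_0,t)$ to $q$ at scale $r_1$, and let $\mathcal Z$ consist of the pairs $(z,t+mN)$. Then $d(z,z_0)\le\rho(r_1)\le r/2$, and $\beta_{t+mN}(z)=g^mD_1\beta_t(z_0)$ with $\nu(D_1)\le2\omega$.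

Given $x$, $v$ with $|v|\ge R$ and $D$, use the member that belongs to $(x,v/|v|)$. Then $d(z,x)\le r$. The isometry $D_1\beta_t(z_0)D$ has translation part of norm at most $Mt_{\max}+4\omega\le L$, and its rotation part $\pi(D_1)\theta_t(z_0)\pi(D)$ differs from $\theta_t(z_0)$ by at most $4\omega$ in norm. So $v'=D_1\beta_t(z_0)Dv$ satisfies
\[
|v'|\le|v|+L,\qquad\langle v',a\rangle\le-\tfrac32\mu|v|+4\omega|a||v|+L|a|\le-\mu|v|+L|a|,
\]
and Lemma~\ref{lem:screw} gives $|\beta_{t+mN}(z)Dv|=|g^mv'|\le|v|-1$. This proves the claim.

\subsubsection*{Step 2: excursions}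
An excursion travels from the current position to a point near $x_*$ and then follows a fixed segment that realizes $h$. Let $(\hat z,\hat l)$ realize $h$ up to $r$:
\[
d(\hat z,x_*)<r,\qquad d(f^{\hat l}\hat z,x'_*)<r,\qquad \beta_{\hat l}(\hat z)=Fh,\quad \nu(F)<r .
\]
\emph{Claim. There is a finite set $\mathcal Z'$ of pairs $(z,t)$, $z\in X$, $t\ge1$, such that every $x\in X$ has a pair $(z,t)\in\mathcal Z'$ with}
\begin{equation}\label{eq:exc}
d(z,x)\le r,\qquad d(f^{t+j}z,f^j\hat z)\le r\ \ (j\ge0),\qquad \beta_{\hat l}(f^tz)=\beta_{\hat l}(\hat z)E,\quad \nu(E)\le\omega .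
\end{equation}
For each $x_0\in X$, Lemma~\ref{lem:trans}(b) for $f$ gives $z_0$ and $t\ge1$ with $d(z_0,x_0)\le r/4$ and $d(f^tz_0,\hat z)\le r_1$. Cover $X$ by finitely many balls of radius $r/4$ around points $x_0$; then each $x$ has $d(z_0,x)\le r/2$ for one of finitely many pairs $(z_0,t)$. For each pair let $z$ glue $(z_0,t)$ to $\hat z$ at scale $r_1$. Parts (a) and (c) of Lemma~\ref{lem:glue} and $\rho(r_1)\le r/2$ give \eqref{eq:exc}.

\subsubsection*{Step 3: a recurrent construction}
We define points $w_i\in X$ and times $0=T_0<T_1<\cdots$. The segment of length $T_i$ starting at $w_i$ is the result of the first $i$ moves. Let $w_0=x_*$. Given $(w_i,T_i)$ put $x_i=f^{T_i}w_i$, $g_i=\beta_{T_i}(w_i)$ and $v_i=g_i0$.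
\begin{itemize}
\item If $|v_i|\ge R$, let $(z_i,l_i)\in\mathcal Z$ be as in Step~1 for $(x_i,v_i)$.
\item If $|v_i|<R$, let $(z_i,t_i)\in\mathcal Z'$ be as in Step~2 for $x_i$, put $l_i=t_i+\hat l$, and call $i$ an \emph{excursion index}.
\end{itemize}
In both cases $d(x_i,z_i)\le r$. Let $w_{i+1}$ glue $(w_i,T_i)$ to $z_i$ at scale $r$, and put $T_{i+1}=T_i+l_i$. By Lemma~\ref{lem:glue}(d), $g_{i+1}=\beta_{l_i}(z_i)D_ig_i$ with $\nu(D_i)\le2\omega$, so $v_{i+1}=\beta_{l_i}(z_i)D_iv_i$. If $i$ is not an excursion index, then $|v_{i+1}|\le|v_i|-1$ by Step~1. Hence there are infinitely many excursion indices.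

Each gluing changes the starting point, and with it the whole earlier segment. We bound the total change. Let $i<j$ and $i+1\le k\le j$. All $l_\cdot$ are at least $1$, so $T_k-T_{i+1}\ge k-i-1$. Parts (a) and (b) of Lemma~\ref{lem:glue}, for the gluing of $(w_k,T_k)$ and $t=T_{i+1}$, give
\[
d(f^{T_{i+1}}w_{k+1},f^{T_{i+1}}w_k)\le\rho\lambda^{k-i-1},\qquad \nu\big(\beta_{T_{i+1}}(w_{k+1})\beta_{T_{i+1}}(w_k)^{-1}\big)\le\omega\lambda^{s(k-i-1)} .
\]
The product of the elements $\beta_{T_{i+1}}(w_{k+1})\beta_{T_{i+1}}(w_k)^{-1}$ over $k=j,j-1,\dots,i+1$ telescopes, and summing the geometric series we obtain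
\begin{equation}\label{eq:stable}
\beta_{T_{i+1}}(w_{j+1})=E^*g_{i+1},\quad \nu(E^*)\le\frac{\omega}{1-\lambda^s},\qquad d(f^{T_{i+1}}w_{j+1},x_{i+1})\le\frac{\rho}{1-\lambda}.
\end{equation}
The errors multiply $g_{i+1}$ on the left, so they add up without being conjugated by the possibly large element $g_{i+1}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1]
\draw[->] (0,0) -- (9.8,0) node[right] {time};
\draw (0.3,0.08) -- (0.3,-0.08) node[below] {$0$};
\draw (1.8,0.08) -- (1.8,-0.08) node[below] {$T_i$};
\draw (3,0.08) -- (3,-0.08) node[below] {$\tau_i$};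
\draw (5,0.08) -- (5,-0.08) node[below] {$T_{i+1}$};
\draw (7.6,0.08) -- (7.6,-0.08) node[below] {$T_j$};
\draw (9,0.08) -- (9,-0.08) node[below] {$\tau_j$};
\node[above] at (3,0.1) {near $x_*$};
\node[above] at (5,0.1) {near $x'_*$};
\node[above] at (9,0.1) {near $x_*$};
\draw[->] (3,-0.9) -- node[below] {$\approx h$} (4.95,-0.9);
\draw[->] (5.05,-0.9) -- node[below] {$\approx h^{-1}$} (9,-0.9);
\draw[->] (3,-1.7) -- node[below] {$\approx\sigma_j\sigma_i^{-1}\approx e$} (9,-1.7);
\end{tikzpicture}
\caption{The orbit of the point $w=w_{j+1}$ in Step~4. Above the axis: the position in $X$. Below: the product of the cocycle over the indicated time interval. At the times $\tau_i$ and $\tau_j$ the product from time $0$ has almost the same value, and between $\tau_i$ and $T_{i+1}$ it is multiplied by about $h$; so between $T_{i+1}$ and $\tau_j$ it is multiplied by about $h^{-1}$.}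
\label{fig:time}
\end{figure}

\subsubsection*{Step 4: pigeonhole}
For an excursion index $i$ let $\tau_i=T_i+t_i$ be the time at which the copy of the segment $(\hat z,\hat l)$ begins, so $T_{i+1}=\tau_i+\hat l$, and let $\sigma_i=\beta_{\tau_i}(w_{i+1})$. By Lemma~\ref{lem:glue}(b), $\sigma_i=\beta_{t_i}(f^{T_i}w_{i+1})E'g_i$ with $\nu(E')\le\omega$, so $|\sigma_i0|\le Mt_i+\omega+R$. The times $t_i$ take finitely many values. Hence all $\sigma_i$ lie in a compact subset of $G$, and there are excursion indices $i<j$ with $\nu(\sigma_j\sigma_i^{-1})<r$. Put $w=w_{j+1}$ and consider the orbit segment of $w$ from time $T_{i+1}$ to time $\tau_j$ (Figure~\ref{fig:time}). Its length is $\tau_j-T_{i+1}=T_j+t_j-T_{i+1}\ge1$.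

\emph{Positions.} By Lemma~\ref{lem:glue}(a) and \eqref{eq:exc},
\[
d(f^{\tau_j}w,x_*)\le d(f^{T_j+t_j}w_{j+1},f^{t_j}z_j)+d(f^{t_j}z_j,\hat z)+d(\hat z,x_*)\le\rho+2r,
\]
\[
d(x_{i+1},x'_*)\le d(f^{T_i+l_i}w_{i+1},f^{l_i}z_i)+d(f^{t_i+\hat l}z_i,f^{\hat l}\hat z)+d(f^{\hat l}\hat z,x'_*)\le\rho+2r,
\]
and therefore $d(f^{T_{i+1}}w,x'_*)\le\rho+2r+\rho/(1-\lambda)$ by \eqref{eq:stable}.

\emph{Product.} By Lemma~\ref{lem:glue}(c) and \eqref{eq:exc},
\[
\beta_{\hat l}(f^{\tau_i}w_{i+1})=\beta_{\hat l}(f^{t_i}z_i)E_1=FhEE_1,\qquad \nu(E),\nu(E_1)\le\omega,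
\]
so $g_{i+1}=\beta_{\hat l}(f^{\tau_i}w_{i+1})\sigma_i=FhEE_1\sigma_i$. Using $\beta_{\tau_j}(w)=\sigma_j$ and \eqref{eq:stable},
\[
\beta_{\tau_j-T_{i+1}}(f^{T_{i+1}}w)=\beta_{\tau_j}(w)\,\beta_{T_{i+1}}(w)^{-1}=\sigma_j\sigma_i^{-1}\,E_1^{-1}E^{-1}\,h^{-1}\,F^{-1}(E^*)^{-1}.
\]
Multiply by $h$ on the right. The only conjugation that occurs is by the fixed element $h$:
\[
\nu\big(\beta_{\tau_j-T_{i+1}}(f^{T_{i+1}}w)\,h\big)\le r+2\omega+(1+|h0|)\Big(r+\frac{\omega}{1-\lambda^s}\Big).
\]
The bounds on positions and product tend to $0$ as $r\to0$. Hence $h^{-1}\in\mathcal T(x'_*,x_*)$, and Proposition~\ref{prop:sym} is proved. \hfill$\square$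

\section{Closed subgroups of $G$ and the proof of Theorem~\ref{thm:A}}\label{sec:A}

If $f_\theta$ is transitive, we now know that $H_x=\mathcal T(x,x)$ is a closed subgroup with dense projection to $K$. It remains to list such subgroups. We recall the facts about compact Lie groups that are used here and in Section~\ref{sec:B}. The Lie algebra $\mathfrak k$ of $K$ has an $\operatorname{Ad}(K)$-invariant inner product, which satisfies $\langle[\xi,\zeta],\chi\rangle=\langle\xi,[\zeta,\chi]\rangle$. Since $K$ is connected, the ideals of $\mathfrak k$ are the $\operatorname{Ad}(K)$-invariant subspaces, and the orthogonal complement of an ideal is an ideal. A Lie algebra $\mathfrak h$ with such an invariant inner product, for instance a subalgebra of $\mathfrak k$, is called \emph{compact}; it is the direct sum of its center and the semisimple ideal $[\mathfrak h,\mathfrak h]$. By Weyl's theorem, a connected Lie group whose Lie algebra is compact and semisimple is compact.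

\begin{lemma}\label{lem:subgroups}
Let $H\subset G$ be a closed subgroup with $\pi(H)$ dense in $K$. Then $H=G$, or $H=K_c$ for some $c\in\mathbb{R}^n$.
\end{lemma}

\begin{proof}
Let $V=H\cap\mathbb{R}^n$, a closed subgroup of $\mathbb{R}^n$. Since $(B,c)(I,v)(B,c)^{-1}=(I,Bv)$, it is invariant under $\pi(H)$, and, being closed, under $K$. Its identity component is a $K$-invariant linear subspace, so it is $\mathbb{R}^n$ or $0$. In the first case $H=\pi^{-1}(\pi(H))$, and $K\setminus\pi(H)=\pi(G\setminus H)$ is open; so $\pi(H)$ is closed and dense, and $H=G$. In the second case $V$ is discrete, the connected group $K$ fixes each of its points, and $V=0$.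

Assume $V=0$. Then $\pi|_H$ is injective, and so is $d\pi$ on the Lie algebra $\mathfrak h$ of $H$. The subspace $d\pi(\mathfrak h)$ is invariant under $\operatorname{Ad}(\pi(H))$, hence under $\operatorname{Ad}(K)$, so it is an ideal of $\mathfrak k$. We show that $H$ fixes a point $c$. In each of three cases we find a nontrivial normal subgroup or central element whose fixed point is unique by irreducibility. The following observation serves two of them:
\begin{itemize}
\item[($*$)] if $g\in H$, $g\ne e$, and $\pi(g)$ is central in $K$, then $H$ fixes a point.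
\end{itemize}
Indeed, $\pi(g)\neq I$, so $\ker(\pi(g)-I)$ is a proper $K$-invariant subspace, hence $0$. Thus $I-\pi(g)$ is invertible and $g$ has exactly one fixed point $c$. For $h\in H$ the commutator of $g$ and $h$ lies in $\ker\pi|_H=\{e\}$, so $g$ fixes $hc$, and $hc=c$.

\emph{Case $\mathfrak s=[\mathfrak h,\mathfrak h]\ne0$.} As $\mathfrak h\cong d\pi(\mathfrak h)$ is compact, $\mathfrak s$ is compact and semisimple. The connected subgroup $S\subset H$ with Lie algebra $\mathfrak s$ is compact by Weyl's theorem, and normal in $H$ because $\mathfrak s$ is $\operatorname{Ad}(H)$-invariant. The fixed point set $\operatorname{Fix}(S)$ is non-empty by (G3) and $H$-invariant by normality. It is an affine subspace whose direction is the space of vectors fixed by $\pi(S)$. This space is invariant under $\pi(H)$, hence under $K$, and it is proper because $\pi(S)\ne\{I\}$. So it is $0$, and $\operatorname{Fix}(S)$ is a single point, fixed by $H$.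

\emph{Case $\mathfrak h\neq0$ abelian.} The abelian ideal $\mathfrak a=d\pi(\mathfrak h)$ is central in $\mathfrak k$: for $\xi\in\mathfrak a$, $\zeta\in\mathfrak k$ we have $[\zeta,\xi]\in\mathfrak a$ and $\langle[\zeta,\xi],[\zeta,\xi]\rangle=\langle\zeta,[\xi,[\zeta,\xi]]\rangle=0$. Since $K$ is connected, $\exp\mathfrak a$ is central in $K$. Apply ($*$) to $g=\exp\xi\ne e$ with $\xi\in\mathfrak h$ small and nonzero.

\emph{Case $\mathfrak h=0$.} Now $H$ is a discrete group of isometries of $\mathbb{R}^n$. By Bieberbach's theorem, every discrete subgroup of $\operatorname{Isom}(\mathbb{R}^n)$ has an abelian subgroup of finite index \cite[\S5.4]{Rat}; let $H_1\subset H$ be one. Finitely many cosets of the closure of $\pi(H_1)$ cover the dense set $\pi(H)$, hence $K$. By (G1) this closure is $K$, so $K$ is abelian. Since $K\ne\{I\}$ and $\pi(H)$ is dense, $H\neq\{e\}$, and ($*$) applies to any $g\neq e$ in $H$.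

So $H$ is a closed subgroup of some $K_c$, hence compact. Then $\pi(H)$ is closed and dense, $\pi(H)=K$, and $H=K_c$ because $\pi\colon K_c\to K$ is bijective.
\end{proof}

\begin{remark}
Connectedness of $K$ is essential here. The group of rotations of the plane by multiples of a right angle is irreducible, and its semidirect product with $\mathbb{Z}^2$ is a proper, closed, noncompact subgroup of its semidirect product with $\mathbb{R}^2$ that has full projection.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $f_\beta$ be transitive. The map $(x,g)\mapsto(x,\pi(g))$ is continuous, onto, and carries $f_\beta$ to $f_\theta$, so $f_\theta$ is transitive. Suppose $\beta=(u\circ f)\beta_2u^{-1}$ with $\beta_2$ taking values in a compact group $G_0$. Every orbit of $f_{\beta_2}$ lies in a compact set $X\times G_0g$, which is not dense in the noncompact space $X\times G$. So $f_{\beta_2}$ is not transitive, and neither is the conjugate map $f_\beta$, a contradiction.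

Now let $f_\theta$ be transitive and fix $x_0\in X$. By Proposition~\ref{prop:sym} $\beta$ is symmetric. By Lemma~\ref{lem:symuse} $H_{x_0}$ is a closed subgroup that contains $\Gamma(x_0)$, and by Lemma~\ref{lem:chains}(ii) its projection is dense in $K$. By Lemma~\ref{lem:subgroups} there are two cases. If $H_{x_0}=G$, then, as all sets $\Gamma(x,x')$ are non-empty, Lemma~\ref{lem:symuse} gives $H_x=G$ and $\mathcal T(x,x')=G$ for all $x,x'$, and $f_\beta$ is transitive by Lemma~\ref{lem:T}(iii). If $H_{x_0}=K_c$, then $\Gamma(x_0)$ fixes $c$, and Lemma~\ref{lem:chains}(iii) gives $\beta=(u\circ f)\theta u^{-1}$ with $u\colon X\to\mathbb{R}^n$ continuous; in particular $\beta$ is cohomologous to a cocycle with values in the compact group $K$. So if $\beta$ is not cohomologous to a cocycle with values in a compact subgroup we are in the first case, and if $f_\beta$ is not transitive we are in the second.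
\end{proof}

\section{Openness and density: proof of Theorem~\ref{thm:B}}\label{sec:B}

From now on $K$ is semisimple. The plan is to express transitivity of $f_\beta$ through finitely many chain elements, which depend continuously on $\beta$ and can be perturbed at will. For this we need an open condition on finitely many elements of $G$ that rules out both obstructions.

\subsection*{Generating a compact semisimple group}
A subset of $K$ is \emph{$\delta$-dense} if every point of $K$ is at distance less than $\delta$ from it in the operator norm. Let $\mathrm{Gen}_m\subset K^m$ be the set of $m$-tuples that generate a dense subgroup of $K$.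

\begin{lemma}\label{lem:gen}
\begin{itemize}
\item[(a)] There is $\delta>0$ such that every $\delta$-dense closed subgroup of $K$ equals $K$.
\item[(b)] $\mathrm{Gen}_m$ is open in $K^m$ for every $m\ge1$.
\item[(c)] $\mathrm{Gen}_2$ is dense in $K^2$.
\end{itemize}
\end{lemma}

Semisimplicity enters the proof of Theorem~\ref{thm:B} only through (a). For $K=SO(2)$ both (a) and (b) fail: the finite cyclic subgroups become arbitrarily dense, and tuples of rotations of finite order are dense in $K^m$.

\begin{proof}
(a) Suppose that there are proper closed subgroups $H_i$ that are $1/i$-dense, with Lie algebras $\mathfrak h_i$. We first show that $\mathfrak h_i$ is eventually a fixed ideal, and then divide it out to reduce to finite groups.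

Pass to a subsequence with $\dim\mathfrak h_i$ constant and $\mathfrak h_i\to\mathfrak h$ in the Grassmannian. Every $B\in K$ is a limit of elements $B_i\in H_i$, and $\operatorname{Ad}(B_i)\mathfrak h_i=\mathfrak h_i$, so $\operatorname{Ad}(B)\mathfrak h=\mathfrak h$. Thus $\mathfrak h$ is an ideal, $\mathfrak k=\mathfrak h\oplus\mathfrak h'$ with $\mathfrak h'$ the orthogonal ideal, and the projection $\mathfrak k\to\mathfrak h'$ is a homomorphism of Lie algebras. Its restrictions $\varphi_i\colon\mathfrak h_i\to\mathfrak h'$ satisfy $\|\varphi_i\|\to0$. We claim that $\mathfrak h_i=\mathfrak h$ for large $i$. If $\mathfrak h=0$ this holds by equality of dimensions. Otherwise $\mathfrak h$, an ideal of a semisimple algebra, is semisimple, so $\mathfrak h=[\mathfrak h,\mathfrak h]$ has a basis of the form $[\xi_k,\zeta_k]$, $1\le k\le\dim\mathfrak h$, with $\xi_k,\zeta_k\in\mathfrak h$. Choose $\xi_k^i,\zeta_k^i\in\mathfrak h_i$ converging to $\xi_k,\zeta_k$. The vectors $[\xi_k^i,\zeta_k^i]\in\mathfrak h_i$ converge to a basis of $\mathfrak h$, so for large $i$ they form a basis of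 $\mathfrak h_i$ in which unit vectors have coefficients bounded independently of $i$. Since $\varphi_i[\xi^i_k,\zeta^i_k]=[\varphi_i\xi^i_k,\varphi_i\zeta^i_k]$, we get $\|\varphi_i\|\le C\|\varphi_i\|^2$ with $C$ independent of $i$. As $\|\varphi_i\|\to0$, this forces $\varphi_i=0$ for large $i$, that is $\mathfrak h_i\subset\mathfrak h$, and the dimensions agree.

By (G1), $H_i\ne K$ implies $\mathfrak h\ne\mathfrak k$, so $\mathfrak h'$ is a nonzero semisimple algebra. Let $\bar K\subset GL(\mathfrak h')$ be the image of $K$ under $B\mapsto\operatorname{Ad}(B)|_{\mathfrak h'}$. It is compact and connected, and its Lie algebra $\operatorname{ad}(\mathfrak h')\cong\mathfrak h'$ is not abelian, so $\bar K$ is not abelian. The identity component of $H_i$ acts trivially on $\mathfrak h'$ because $[\mathfrak h,\mathfrak h']=0$, and it has finite index in the compact group $H_i$. So the image $\bar H_i$ of $H_i$ in $\bar K$ is finite, and every point of $\bar K$ is a limit of elements of $\bar H_i$. By Jordan's theorem there is $J$, depending only on $\dim\mathfrak h'$, such that every finite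 subgroup of $GL(\mathfrak h')$ has an abelian subgroup of index at most $J$. Write $\bar H_i=\bigcup_{l\le J}b_{i,l}Z_i$ with $Z_i$ an abelian subgroup. Along a subsequence, $b_{i,l}\to b_l$ for each $l$, and $Z_i$ converges in the Hausdorff metric to a closed set $Z\subset\bar K$. Any two points of $Z$ are limits of points of $Z_i$, so $Z$ is an abelian subgroup. Every point of $\bar K$ is a limit of elements $b_{i,l_i}z_i$ with $z_i\in Z_i$; along a further subsequence $l_i=l$ is constant and $z_i$ converges, so the point lies in $b_lZ$. Thus $Z$ is closed of finite index, and $\bar K=Z$ is abelian by (G1), a contradiction.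

(b) If $(A_1,\dots,A_m)\in\mathrm{Gen}_m$, then by compactness of $K$ finitely many words in the $A_i^{\pm1}$ form a $\delta/2$-dense set. For nearby tuples each of these words moves by less than $\delta/2$, so the same words are $\delta$-dense, and (a) applies to the closed subgroup generated.

(c) Every element of $K$ lies in a maximal torus, and the elements that generate a dense subgroup of a torus are dense in it. So the elements $A_1$ that generate a dense subgroup of some maximal torus are dense in $K$. Fix such an $A_1$, with torus $\mathbb T$; it suffices to show $(A_1,A_2)\in\mathrm{Gen}_2$ for a dense set of $A_2$. Only finitely many closed connected subgroups $Q$ contain $\mathbb T$: the complexified Lie algebra of $Q$ contains $\mathfrak t_{\mathbb C}$ and is $\operatorname{Ad}(\mathbb T)$-invariant, so it is the sum of $\mathfrak t_{\mathbb C}$ and some of the finitely many one-dimensional root spaces. If $Q\ne K$, then $Q$ is not normal, since otherwise it would contain all conjugates of $\mathbb T$, which cover $K$. So the normalizer of $Q$ is a proper closed subgroup,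 nowhere dense by (G1). Let $A_2$ avoid these finitely many normalizers, and let $Q$ be the identity component of the closed subgroup generated by $A_1,A_2$. Then $Q\supset\mathbb T$ and $A_2$ normalizes $Q$, so $Q=K$.
\end{proof}

Let $\mathcal E_m\subset G^m$ be the set of tuples $(g_1,\dots,g_m)$, $g_i=(A_i,b_i)$, such that $(A_1,\dots,A_m)\in\mathrm{Gen}_m$ and the $g_i$ have no common fixed point in $\mathbb{R}^n$.

\begin{lemma}\label{lem:E}
$\mathcal E_m$ is open in $G^m$ for every $m\ge1$, and $\mathcal E_2$ is dense in $G^2$.
\end{lemma}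

\begin{proof}
A common fixed point exists if and only if $(b_1,\dots,b_m)$ lies in the image of the linear map $\Psi\colon\mathbb{R}^n\to\mathbb{R}^{nm}$, $\Psi v=((I-A_i)v)_i$. If $(A_i)\in\mathrm{Gen}_m$, a vector in the kernel is fixed by $K$, so $\Psi$ is injective. The orthogonal projection $\Psi(\Psi^T\Psi)^{-1}\Psi^T$ onto the image is then continuous in $(A_i)$ on the open set $\mathrm{Gen}_m$, and the condition that $(b_i)$ differ from its projection is open. For density, move the rotation parts into $\mathrm{Gen}_2$ by Lemma~\ref{lem:gen}(c), and then move $(b_1,b_2)$ off the $n$-dimensional image of $\Psi$ in $\mathbb{R}^{2n}$.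
\end{proof}

\subsection*{A finite criterion for transitivity}
Fix a periodic point $p\in X$.

\begin{proposition}\label{prop:finite}
Let $\beta\in C^s(X,G)$. Then $f_\beta$ is transitive if and only if there are finitely many chains from $p$ to $p$ whose elements $\gamma_1(\beta),\dots,\gamma_m(\beta)$ form a tuple in $\mathcal E_m$.
\end{proposition}

\begin{proof}
Suppose that such chains exist. To apply Theorem~\ref{thm:A} we first need transitivity of $f_\theta$. The cocycle $\theta$ has values in $K$, so it is symmetric by Proposition~\ref{prop:sym}. By Lemma~\ref{lem:symuse} the closed group $\mathcal T^\theta(p,p)\subset K$ contains the elements $\pi(\gamma_i(\beta))$ of the given chains for $\theta$, so it equals $K$. Since all $\Gamma^\theta(x,x')$ are non-empty subsets of $K$, Lemma~\ref{lem:symuse} gives $\mathcal T^\theta(x,x')=K$ for all $x,x'$, and $f_\theta$ is transitive by Lemma~\ref{lem:T}(iii). The group $\Gamma^\beta(p)$ fixes no point, so by Lemma~\ref{lem:chains}(iv) $\beta$ is not cohomologous to a cocycle with values in a compact subgroup. By Theorem~\ref{thm:A},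 $f_\beta$ is transitive.

Conversely, let $f_\beta$ be transitive. By Theorem~\ref{thm:A} and Lemma~\ref{lem:chains}(ii),(iii), $\pi(\Gamma(p))$ is dense in $K$ and $\Gamma(p)$ fixes no point. Choose finitely many elements of $\Gamma(p)$ whose rotation parts are $\delta$-dense; by Lemma~\ref{lem:gen}(a) the rotation parts generate a dense subgroup of $K$. These elements have at most one common fixed point, since the difference of two would be fixed by $K$. If there is one, add an element of $\Gamma(p)$ that moves it.
\end{proof}

\begin{proof}[Proof of openness in Theorem~\ref{thm:B}]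
If $f_\beta$ is transitive, take chains as in Proposition~\ref{prop:finite}. Their elements are continuous in $\beta$ and $\mathcal E_m$ is open, so the same chains satisfy the criterion for all cocycles that are $C^s$-close to $\beta$.
\end{proof}

\subsection*{Homoclinic points and density}
Since $\mathcal E_2$ is dense, it suffices to find two chains from $p$ to $p$ whose elements can be moved independently in all directions. Orbits that are asymptotic to the orbit $\operatorname{orb}(p)$ in both time directions provide them: such an orbit visits a small ball around one of its points only once, so a perturbation in this ball changes a single factor of the chain element. This is where we need $X$ to be infinite.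

\begin{lemma}\label{lem:homo}
Let $Q\subset X$ be a countable closed set with $fQ=Q$ and $p\in Q$. There are $z\in X$, $t\ge1$ and $C>0$ with $\operatorname{orb}(z)\cap Q=\emptyset$ and $d(f^{-j}z,f^{-j}p),\,d(f^{t+j}z,f^jp)\le C\lambda^j$ for all $j\ge0$.
\end{lemma}

\begin{proof}
A non-empty compact metric space without isolated points is uncountable, so there is $y\in X\setminus Q$. Choose $0<\varepsilon\le\delta_1$ with $4\varepsilon\le d(y,Q)$, and $\eta\le\varepsilon$ as in Theorem~\ref{thm:shadow}. By Lemma~\ref{lem:trans} there are $y_1,y_2\in X$ and $t_1,t_2\ge1$ such that $d(y_1,p)$, $d(f^{t_1}y_1,y)$, $d(y_2,y)$, $d(f^{t_2}y_2,p)$ are less than $\eta/2$. The sequence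
\[
\dots,\ f^{-2}p,\ f^{-1}p,\ y_1,\ \dots,\ f^{t_1-1}y_1,\ y_2,\ \dots,\ f^{t_2-1}y_2,\ p,\ fp,\ \dots,
\]
with $y_1$ at time $0$, is an $\eta$-pseudo-orbit. Let $z$ be a point that $\varepsilon$-shadows it, and $t=t_1+t_2$. Then $d(f^{t_1}z,y)\le\varepsilon+\eta/2<4\varepsilon$, so $f^{t_1}z\notin Q$, and the whole orbit of $z$ misses the invariant set $Q$. Lemma~\ref{lem:exp} on the time intervals $[-l,-1]$ and $[t,l]$, with $l\to\infty$, gives $d(f^{-j}z,f^{-j}p)\le C_1\lambda^{j-1}$ for $j\ge1$ and $d(f^{t+j}z,f^jp)\le C_1\lambda^j$ for $j\ge0$. As $d\le1$, the constant $C=C_1/\lambda$ works.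
\end{proof}

\begin{proof}[Proof of density in Theorem~\ref{thm:B}]
Apply Lemma~\ref{lem:homo} to $Q=\operatorname{orb}(p)$ and obtain $(z_1,t_1)$. The orbit of $z_1$ accumulates only on $\operatorname{orb}(p)$, so $\operatorname{orb}(p)\cup\operatorname{orb}(z_1)$ is countable, closed and invariant; apply the lemma to this set and obtain $(z_2,t_2)$, on a different orbit. The points $z_i$ are not periodic: the points of a periodic orbit disjoint from $\operatorname{orb}(p)$ stay at positive distance from it. Let $Y=\operatorname{orb}(p)\cup\operatorname{orb}(z_1)\cup\operatorname{orb}(z_2)$. All accumulation points of $Y$ lie in $\operatorname{orb}(p)$, so there are disjoint balls $U_1,U_2$ centered at $z_1,z_2$ with $U_i\cap Y=\{z_i\}$.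

For $i=1,2$ consider the chain that consists of the $u$-step from $p$ to $z_i$, the $t_i$ forward steps from $z_i$ to $f^{t_i}z_i$, and the $s$-step from $f^{t_i}z_i$ to $p$. Its element is
\[
\chi_i(\beta)=h^s_{f^{t_i}z_i,\,p}\;\beta_{t_i}(z_i)\;h^u_{p,z_i}.
\]
Let $\beta\in C^s(X,G)$, and let $\phi_i\colon X\to[0,1]$ be Lipschitz functions supported in $U_i$ with $\phi_i(z_i)=1$. For $\xi_1,\xi_2$ in the Lie algebra of $G$ put
\[
\beta'(x)=\beta(x)\exp\big(\phi_1(x)\xi_1+\phi_2(x)\xi_2\big).
\]
The second factor minus the identity matrix tends to $0$ in the Lipschitz norm as $\xi_1,\xi_2\to0$, hence in the $C^s$ norm because $d\le1$; so $\beta'\to\beta$ in $C^s(X,G)$. On $Y$ the cocycle $\beta'$ differs from $\beta$ only at $z_1,z_2$, where $\beta'(z_i)=\beta(z_i)\exp\xi_i$. The holonomy $h^u_{p,z_i}$ involves only the values of the cocycle on $\operatorname{orb}(p)$ and at $f^{-j}z_i$, $j\ge1$. The holonomy $h^s_{f^{t_i}z_i,p}$ involves only the values on $\operatorname{orb}(p)$ and at $f^jz_i$, $j\ge t_i\ge1$. Since $z_i$ is not periodic and the orbits of $z_1,z_2$ are disjoint,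 none of these points is $z_1$ or $z_2$, and the holonomies are the same for $\beta'$ and $\beta$. For the same reason $\beta'_{t_i}(z_i)=\beta_{t_i}(z_i)\exp\xi_i$. Therefore
\[
\chi_i(\beta')=\chi_i(\beta)\,(h^u_{p,z_i})^{-1}\exp(\xi_i)\,h^u_{p,z_i},\qquad i=1,2 .
\]
As $(\xi_1,\xi_2)$ ranges over any neighborhood of $0$, the pair $(\chi_1(\beta'),\chi_2(\beta'))$ covers a neighborhood of $(\chi_1(\beta),\chi_2(\beta))$ in $G^2$, and this neighborhood meets $\mathcal E_2$ by Lemma~\ref{lem:E}. So there are $\beta'$ arbitrarily $C^s$-close to $\beta$ with $(\chi_1(\beta'),\chi_2(\beta'))\in\mathcal E_2$, and for these $f_{\beta'}$ is transitive by Proposition~\ref{prop:finite}.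
\end{proof}

\begin{thebibliography}{9}

\bibitem{KH}
Katok and Hasselblatt, \S18.1.

\bibitem{MNT}
\emph{Stable transitivity of certain noncompact extensions of hyperbolic systems},
\texttt{https://math-ianmelbourne.github.io/papers/MNT.pdf}.

\bibitem{Rat}
Ratcliffe, \emph{Foundations of Hyperbolic Manifolds}, \S5.4.

\end{thebibliography}
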